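\title{Convergence of the occupation measure of vertex-reinforced random walks: a proof of Pemantle's conjecture}

\begin{abstract}
A vertex-reinforced random walk on a finite set jumps from $i$ to $j$ with probability proportional to $R_{ij}$ times the current weight of $j$, and each visit raises the weight of a vertex by one. For symmetric $R$ with positive entries, Pemantle proved that the empirical occupation measure approaches a critical set $C$ and converges when $C$ is finite, and he conjectured that it always converges. We prove the conjecture. The occupation measure is a perturbed Euler scheme for a replicator equation, and near a limit point a relative entropy corrected by a linear term serves as a local Lyapunov function. We also compute the exact growth exponent of every weight, show that the limit is a Karush--Kuhn--Tucker point for maximizing the quadratic form of $R$ on the simplex, and show that every local maximizer lies in the support of the law of the limit.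
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The walk and the question}

Let $E=\{1,\dots,d\}$ and let $R$ be a real $d\times d$ matrix with positive entries. Fix positive initial weights $S_1(0),\dots,S_d(0)$ and an initial state $Y_0\in E$. The \emph{vertex-reinforced random walk} is the process $(Y_n)_{n\ge0}$ on $E$ with
\[
\mathbb P(Y_{n+1}=j\mid\mathcal F_n)=\frac{R_{Y_n,j}\,S_j(n)}{\sum_{k}R_{Y_n,k}\,S_k(n)},\qquad S_i(n)=S_i(0)+\sum_{k=1}^n\mathbf 1_{\{Y_k=i\}},
\]
where $\mathcal F_n$ is the $\sigma$-field generated by $Y_0,\dots,Y_n$. Thus the weight $S_i(n)$ exceeds $S_i(0)$ by the number of visits to $i$ between times $1$ and $n$, and vertices visited often become more attractive. With $n_0=\sum_iS_i(0)$, the \emph{empirical occupation measure} is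
\[
v(n)=\frac{(S_1(n),\dots,S_d(n))}{n+n_0}\in\Delta,\qquad \Delta=\Big\{v\in\mathbb R^d:\ v_i\ge0,\ \sum_iv_i=1\Big\}.
\]
For $v\in\Delta$ let $M(v)$ be the Markov matrix
\[
M_{ij}(v)=\frac{R_{ij}v_j}{\sum_kR_{ik}v_k},
\]
and let $\pi(v)$ be its invariant probability, which is unique (Section~\ref{sec:field}). The walk jumps from $Y_n$ according to the row $Y_n$ of $M(v(n))$.

One step moves $v(n)$ by $O(1/n)$. Over a stretch of time that is long but short compared with $n$, the walk therefore behaves like a homogeneous chain with matrix $M(v(n))$, and it adds visits in the proportions $\pi(v(n))$. So $v(n)$ is pulled toward $\pi(v(n))$, and it can come to rest only on the \emph{critical set}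
\[
C=\{v\in\Delta:\ v=\pi(v)\}.
\]

\begin{theorem}[Pemantle, 1992; see {\cite[Theorem~1.1]{vrrw}}]\label{thm:pemantle}
Suppose that $R$ is symmetric and that the $S_i(0)$ are positive integers. Then
\begin{enumerate}
\item[(i)] almost surely $v(n)$ converges toward the set $C$;
\item[(ii)] in the generic situation where $C$ is finite, $\lim_{n\to\infty}v(n)$ exists almost surely.
\end{enumerate}
\end{theorem}

Pemantle conjectured in 1992 that (ii) holds without any nondegeneracy assumption \cite[Conjecture~1.2]{vrrw}: for every symmetric $R$ with positive entries, all positive integers $S_i(0)$ and every $Y_0$, the limit of $v(n)$ exists almost surely, even when $C$ is infinite.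

When $C$ is finite, (ii) follows from (i): eventually $v(n)$ stays in a union of small balls around the points of $C$, and its steps are shorter than the gaps between the balls. When $C$ contains a segment, (i) allows $v(n)$ to wander along the segment forever. The most degenerate case suggests that it does not. If all entries of $R$ equal $1$, then $M_{ij}(v)=v_j$, so $\pi(v)=v$, $C=\Delta$, and (i) is empty; but each $v_i(n)$ is then a bounded martingale and converges. This argument uses that the pull toward $\pi(v)$ vanishes everywhere. In general it vanishes only on $C$, and near $C$ it can have a component along $C$ (Example~\ref{ex:segment}); the problem is to show that this component has a finite total effect.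

\subsection{Results}

Throughout, $R$ is symmetric with positive entries, the $S_i(0)$ are arbitrary positive reals, and $Y_0\in E$ is arbitrary. For $v\in\mathbb R^d$ put
\[
N_i(v)=\sum_kR_{ik}v_k,\qquad H(v)=v^{\top}Rv=\sum_iv_iN_i(v).
\]

\begin{theorem}\label{thm:A}
Almost surely $v(n)$ converges to a (random) point $v(\infty)\in C$.
\end{theorem}

This proves the conjecture. The proof makes no assumption on $C$ and does not use Theorem~\ref{thm:pemantle}. Once the limit is known to exist, one can say where it lies. Let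
\[
C^+=\{v\in\Delta:\ \max_iN_i(v)=H(v)\}.
\]
Since $\nabla H=2N$, this is the set of Karush--Kuhn--Tucker points for maximizing $H$ on $\Delta$ (Section~\ref{sec:field}).

\begin{theorem}\label{thm:B}
Almost surely, for every $i\in E$,
\[
\lim_{n\to\infty}\frac{\log S_i(n)}{\log n}=\frac{N_i(v(\infty))}{H(v(\infty))}.
\]
Consequently, almost surely $N_i(v(\infty))\le H(v(\infty))$ for all $i$, with equality if $v_i(\infty)>0$; that is, $v(\infty)\in C^+$.
\end{theorem}

A point $p\in\Delta$ is a \emph{local maximizer} of $H|_\Delta$ if $H(v)\le H(p)$ for all $v\in\Delta$ near $p$; the maximum need not be strict. The \emph{support} of the law of $v(\infty)$ is the set of points all of whose neighborhoods are hit by $v(\infty)$ with positive probability.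

\begin{theorem}\label{thm:C}
For every local maximizer $p$ of $H|_\Delta$ and every neighborhood $V$ of $p$, we have $\mathbb P(v(\infty)\in V)>0$. Hence
\[
\{\text{local maximizers of }H|_\Delta\}\ \subset\ \operatorname{supp}\operatorname{Law}(v(\infty))\ \subset\ C^+ .
\]
\end{theorem}

\begin{corollary}\label{cor:D}
If $z^{\top}Rz\le0$ whenever $\sum_iz_i=0$, then $\operatorname{supp}\operatorname{Law}(v(\infty))=\arg\max_\Delta H$.
\end{corollary}

For example, if all entries of $R$ equal $1$, the support is all of $\Delta$. All four results extend to the positive matrices $R$ for which $M(v)$ is reversible (Remark~\ref{rem:reversible}).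

Section~\ref{sec:field} computes $\pi(v)$ and the mean vector field, and Section~\ref{sec:idea} shows the method on the noiseless flow. Sections~\ref{sec:lyapunov} and~\ref{sec:euler} are deterministic and prove convergence for Euler schemes with small enough errors. Section~\ref{sec:noise} bounds the errors of the walk and proves Theorem~\ref{thm:A}; the other results follow in Sections~\ref{sec:exponents} and~\ref{sec:support}.

\section{The frozen chain and the mean vector field}\label{sec:field}

We write $|\cdot|$ for the $\ell^1$ norm on $\mathbb R^d$, $e_i$ for the basis vectors, $a^+=\max(a,0)$, and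
\[
m=\min_{i,j}R_{ij}>0,\qquad \bar m=\max_{i,j}R_{ij},\qquad \kappa=m/\bar m\in(0,1].
\]
Then $|x^{\top}Ry|\le\bar m|x||y|$ for all $x,y\in\mathbb R^d$, and $N_i(v),H(v)\in[m,\bar m]$ for $v\in\Delta$.

\subsection*{The invariant probability}
Let $v\in\Delta$. Since $M_{ij}(v)=R_{ij}v_j/N_i(v)\ge\kappa v_j$, the matrix with entries $M_{ij}(v)-\kappa v_j$ is nonnegative with row sums $1-\kappa$. If $u$ is a row vector with $\sum_iu_i=0$, then $(uM(v))_j=\sum_iu_i(M_{ij}(v)-\kappa v_j)$, and this gives Doeblin's contraction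
\begin{equation}\label{eq:doeblin}
|uM(v)|\le(1-\kappa)|u|\qquad\text{if }\textstyle\sum_iu_i=0 .
\end{equation}
In particular $M(v)$ has at most one invariant probability, also for $v$ on the boundary of $\Delta$. Because $R$ is symmetric,
\begin{equation}\label{eq:balance}
\frac{v_iN_i(v)}{H(v)}\,M_{ij}(v)=\frac{v_iR_{ij}v_j}{H(v)}\quad\text{is symmetric in }i,j .
\end{equation}
Summing over $i$ shows that the probability vector $(v_iN_i(v)/H(v))_i$ is invariant. Therefore
\begin{equation}\label{eq:F}
\pi_i(v)=\frac{v_iN_i(v)}{H(v)},\qquad F_i(v):=\pi_i(v)-v_i=\frac{v_i\,(N_i(v)-H(v))}{H(v)},\qquad|F(v)|\le2 .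
\end{equation}
Up to the positive factor $1/H$, which only changes time, $\dot v=F(v)$ is the replicator equation $\dot v_i=v_i(N_i(v)-H(v))$: coordinate $i$ grows when $N_i(v)$ exceeds the average $H(v)=\sum_jv_jN_j(v)$.

\subsection*{The critical set}
By \eqref{eq:F}, a point $v\in\Delta$ lies in $C$ if and only if $N_i(v)=H(v)$ for all $i$ with $v_i>0$, that is, if and only if the $N_i(v)$ with $v_i>0$ are all equal. For a fixed support these are linear equations, so $C$ is a finite union of convex sets, and it is infinite exactly when it contains a segment. For $d=2$ this forces the affine function $N_1-N_2$ to vanish on $\Delta$, which means that all entries of $R$ are equal. The first infinite critical sets with $F\not\equiv0$ occur for $d=3$.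

If $\max_iN_i(v)=H(v)$, then the average $\sum_iv_iN_i(v)$ equals the maximum, so $N_i(v)=H(v)$ wherever $v_i>0$. Thus $C^+\subset C$, and $C^+$ is closed. The Karush--Kuhn--Tucker conditions for maximizing $H$ on $\Delta$ ask for $\lambda\in\mathbb R$ and $\mu_i\ge0$ with $2N_i(v)=\lambda-\mu_i$ and $\mu_iv_i=0$. Multiplying by $v_i$ and summing gives $\lambda=2H(v)$, so the conditions hold exactly on $C^+$. Finally, if $p$ is a local maximizer of $H|_\Delta$, then the derivative of $s\mapsto H(p+s(e_i-p))$ at $s=0^+$, which is $2(N_i(p)-H(p))$, is at most $0$; since also $H(p)\le\max_iN_i(p)$, we get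
\begin{equation}\label{eq:inclusions}
\{\text{local maximizers of }H|_\Delta\}\subset C^+\subset C .
\end{equation}

\subsection*{A global Lyapunov function}
By symmetry $\nabla H=2N$. Since $\sum_iv_i(N_i-H)=0$ on $\Delta$, we may replace $N_i$ by $N_i-H$ in the product $2N\cdot F$ and obtain
\begin{equation}\label{eq:G}
G(v):=\nabla H(v)\cdot F(v)=2v^{\top}RF(v)=\frac{2}{H(v)}\sum_iv_i\big(N_i(v)-H(v)\big)^2\ \ge0 .
\end{equation}
The function $G$ is continuous on $\Delta$, and $G(v)=0$ if and only if $v\in C$.

\begin{remark}[The reversible case]\label{rem:reversible}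
Multiplying the rows of $R$ by positive constants does not change $M(v)$, hence changes neither the walk nor $C$. So all results hold for $R=DR'$ with $D$ positive diagonal and $R'$ symmetric, with $N$ and $H$ computed from $R'$. These are exactly the positive matrices $R$ for which $M(v)$ is reversible, meaning $\pi_iM_{ij}=\pi_jM_{ji}$ for all $i,j$, for some (equivalently, every) $v$ with positive coordinates. Indeed, if $R=DR'$, then \eqref{eq:balance} for $R'$ is reversibility for every $v$. Conversely, suppose that $M(v)$ is reversible for one $v$ with positive coordinates, and let $N_i=\sum_kR_{ik}v_k$. Then $\pi_i>0$ because $M(v)$ has positive entries, and dividing $\pi_iR_{ij}v_j/N_i=\pi_jR_{ji}v_i/N_j$ by $v_iv_j$ shows that $d_iR_{ij}$ is symmetric for $d_i=\pi_i/(N_iv_i)$.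
\end{remark}

\section{The method on the noiseless flow}\label{sec:idea}

Consider a solution of $\dot v=F(v)$ in $\Delta$. By \eqref{eq:G}, $H(v(t))$ increases to a limit and $\int_0^\infty G(v(t))\,dt<\infty$. This does not yet give convergence. The Cauchy--Schwarz inequality gives $|F|^2\le G/(2H)$, so the speed is square integrable, whereas finite length would require it to be integrable. We need a function that measures the distance to one given point of $C$ and does not increase along the flow.

The form $F_i=v_i(\cdots)$ suggests logarithms of coordinates. Fix $p\in C$, let $h=H(p)$ and $T=\{i:p_i>0\}$, and define, for $x\in\mathbb R^d$ with $x_i>0$ on $T$,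
\[
D_p(x)=\sum_{i\in T}p_i\log\frac{p_i}{x_i}.
\]
On $\Delta$ this is the relative entropy of $p$ with respect to $x$. It vanishes at $p$, and \emph{Pinsker's inequality} states that
\begin{equation}\label{eq:pinsker}
D_p(v)\ge\tfrac12|v-p|^2\qquad\text{for }v\in\Delta\text{ with }v_i>0\text{ on }T .
\end{equation}
For such $v$, formula \eqref{eq:F} gives
\[
\nabla D_p(v)\cdot F(v)=-\sum_{i\in T}p_i\,\frac{N_i(v)-H(v)}{H(v)}=\frac{H(v)-p^{\top}Rv}{H(v)} .
\]
By symmetry of $R$ we have $p^{\top}Rv=\sum_jv_jN_j(p)$, and hence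
\begin{equation}\label{eq:identity}
\nabla D_p(v)\cdot F(v)=\frac1{H(v)}\Big[\big(H(v)-h\big)+\sum_{j}v_j\big(h-N_j(p)\big)\Big].
\end{equation}
In the sum the terms $j\in T$ vanish because $p\in C$, and the terms with $N_j(p)>h$ have the favorable sign.

\begin{example}\label{ex:segment}
Let $d=3$ and
\[
R=\begin{pmatrix}1&3&2\\3&1&2\\2&2&2\end{pmatrix},\qquad y=v_1-v_2 .
\]
On $\Delta$ we have $N=(2-y,\,2+y,\,2)$ and $H=2-y^2$. If $y=0$, all $N_i$ are equal; if $y\neq0$, they are distinct, so the support of a critical point is a single vertex. Hence $C=\Sigma\cup\{e_1,e_2\}$, where $\Sigma=\{y=0\}$ is the segment from $(\frac12,\frac12,0)$ to $e_3$. The flow satisfies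
\[
\dot y=-\frac{y\,(1-v_3-y^2)}{H},\qquad\dot v_3=\frac{v_3\,y^2}{H}.
\]
Off $\Sigma$ there is a drift along $\Sigma$, and the rate $(1-v_3)/2$ of attraction to $\Sigma$ degenerates at the endpoint $e_3$.

For $p\in\Sigma$ we have $N(p)=(2,2,2)$ and $h=2$, so \eqref{eq:identity} reads $\frac{d}{dt}D_p(v(t))=-y^2/H\le0$. Take a solution that starts, and hence stays, in the region where all coordinates are positive. Since $\int G\,dt<\infty$, there are times $t_k\to\infty$ with $G(v(t_k))\to0$ and $v(t_k)\to p$ for some $p$, and $p\in C$. As $H(v(t))\ge H(v(0))>1=H(e_1)=H(e_2)$, the point $p$ lies in $\Sigma$. Now $D_p(v(t))$ is nonincreasing and tends to $0$ along $t_k$, so it tends to $0$, and $v(t)\to p$ by \eqref{eq:pinsker}. The point $p$ was chosen after the trajectory, and no rate of attraction was needed.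

For $p=e_1$ we have $h=1$ and $N(p)=(1,3,2)$, and \eqref{eq:identity} gives $\frac{d}{dt}D_p=(y-y^2)/H$, which is positive near $e_1$. The culprit is the term $H-h=1-y^2$.
\end{example}

The general proof follows this example and has to deal with three difficulties.
\begin{enumerate}
\item \emph{The terms with $N_j(p)<h$ in \eqref{eq:identity} have the wrong sign.} These coordinates decay exponentially near $p$, and a linear correction to $D_p$ absorbs them (Section~\ref{sec:lyapunov}).
\item \emph{The term $H(v)-h$.} Along a solution of the flow that accumulates at $p$, the function $H$ increases to $h$, so this term is never positive. With noise $H$ is only nearly monotone, and we must show that $(H-h)^+$ has finite total weight (Section~\ref{sec:euler}).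
\item \emph{The noise is not a martingale difference}, because $Y_{n+1}$ is drawn from a row of $M(v(n))$ and not from $\pi(v(n))$. The Poisson equation of the frozen chain repairs this (Section~\ref{sec:noise}).
\end{enumerate}

\section{A local Lyapunov function}\label{sec:lyapunov}

Fix $p\in C$, with $h$, $T$ and $D_p$ as above, and let
\[
\theta=\min_{i\in T}p_i\in(0,1],\qquad B=\{i:\ N_i(p)<h\}.
\]
Since $N_i(p)=h$ on $T$, the sets $B$ and $T$ are disjoint. The next example shows that $D_p$ alone is not enough when $B\neq\emptyset$.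

\begin{example}\label{ex:saddle}
Let $R_{11}=R_{22}=3$, let all other entries of the $3\times3$ matrix $R$ equal $1$, and let $p=(\frac12,\frac12,0)$. On $\Delta$ we have $N=(1+2v_1,1+2v_2,1)$, so $N(p)=(2,2,1)$, $h=2$ and $B=\{3\}$. With $y=v_1-v_2$ and $w=v_3$ we get $H-h=y^2-2w+w^2$, and the bracket in \eqref{eq:identity} is $y^2-w+w^2$. On the curve $y^2=3w/2$ with $w>0$ small, $H-h=w^2-w/2<0$ while the bracket is $w^2+w/2>0$. So $D_p$ increases along the flow at points arbitrarily close to $p$ where $H<h$. The increase is of order $w$, and $\dot w=w(1-H)/H$ is close to $-w/2$, so adding a large multiple of $w$ to $D_p$ compensates for it.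
\end{example}

If $B\ne\emptyset$, let
\[
b=\min_{i\in B}\big(h-N_i(p)\big)>0,\qquad K=\frac{2\bar m^2}{mb},\qquad\eta_0=\min\Big(\frac\theta4,\frac{b}{6\bar m}\Big);
\]
if $B=\emptyset$, let $K=0$ and $\eta_0=\theta/4$. For $x\in\mathbb R^d$ define
\[
\Psi(x)=D_p(x)+K\sum_{i\in B}x_i\quad\text{if }x_i>0\text{ for all }i\in T,\qquad\Psi(x)=+\infty\quad\text{otherwise.}
\]
Then $\Psi$ is smooth near $p$, and $\Psi(p)=0$ because $p_i=0$ on $B$. The correction is nonnegative on $\Delta$, so \eqref{eq:pinsker} gives, for $v\in\Delta$ and $\eta>0$,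
\begin{equation}\label{eq:sublevel}
\Psi(v)<\eta^2/2\ \Longrightarrow\ |v-p|<\eta .
\end{equation}

\begin{lemma}[Drift inequality]\label{lem:drift}
If $v\in\Delta$ and $|v-p|\le\eta_0$, then $\nabla\Psi(v)\cdot F(v)\le(H(v)-h)^+/m$.
\end{lemma}

\begin{proof}
On $T$ we have $v_i\ge3\theta/4>0$, so \eqref{eq:identity} applies. There $h-N_j(p)\le0$ for $j\notin B$ and $h-N_j(p)\le\bar m$ for $j\in B$. With $H(v)\ge m$ this gives
\[
\nabla D_p(v)\cdot F(v)\le\frac{(H(v)-h)^+}{m}+\frac{\bar m}{m}\sum_{j\in B}v_j .
\]
If $B=\emptyset$ we are done. Otherwise let $i\in B$. We have $|N_i(v)-N_i(p)|\le\bar m|v-p|$ and $|H(v)-h|=|(v-p)^{\top}R(v+p)|\le2\bar m|v-p|$, so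
\[
N_i(v)-H(v)\le N_i(p)-h+3\bar m|v-p|\le-b+\tfrac b2=-\tfrac b2 .
\]
Since $H(v)\le\bar m$, formula \eqref{eq:F} gives $F_i(v)\le-\frac{b}{2\bar m}v_i$, and therefore
\[
K\sum_{i\in B}F_i(v)\le-\frac{Kb}{2\bar m}\sum_{i\in B}v_i=-\frac{\bar m}{m}\sum_{i\in B}v_i .
\]
Adding the two estimates proves the lemma.
\end{proof}

We now pass to discrete time. Consider points $v_n\in\Delta$, steps $\gamma_n>0$ and errors $\varepsilon_n\in\mathbb R^d$ with
\begin{equation}\label{eq:scheme}
v_{n+1}=v_n+\gamma_{n+1}\big(F(v_n)+\varepsilon_{n+1}\big)\quad(n\ge0),\qquad\sum_k\gamma_k\varepsilon_k\ \text{convergent}.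
\end{equation}
For the walk the errors $\varepsilon_n$ are of order one, and the series converges only through cancellation, so the errors cannot be estimated one at a time. We add all future errors at once: let
\[
r_n=\sum_{k>n}\gamma_k\varepsilon_k,\qquad x_n=v_n+r_n .
\]
Since $r_n=\gamma_{n+1}\varepsilon_{n+1}+r_{n+1}$, we obtain
\begin{equation}\label{eq:shifted}
x_{n+1}=x_n+\gamma_{n+1}F(v_n).
\end{equation}
The only error left is that $F$ is evaluated at $v_n$ and not at $x_n$. The points $x_n$ may lie outside $\Delta$, which is why $\Psi$ and $H$ are defined on $\mathbb R^d$.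

Let $W=\{x\in\mathbb R^d:x_i\ge\theta/4\text{ for }i\in T\}$, a convex set, and let $c_p=\max(K,32/\theta^2)$. On $W$ the partial derivative $\partial_i\Psi(x)$ equals $-p_i/x_i$ for $i\in T$, equals $K$ for $i\in B$, and vanishes otherwise. Hence $|\partial_i\Psi|\le\max(4/\theta,K)\le c_p$ and $|\partial_i\Psi(x)-\partial_i\Psi(y)|\le16\theta^{-2}|x-y|$ on $W$. Integrating along segments, we get for $x,y\in W$
\begin{equation}\label{eq:taylor}
|\Psi(y)-\Psi(x)|\le c_p|y-x|,\qquad\Psi(y)-\Psi(x)\le\nabla\Psi(x)\cdot(y-x)+8\theta^{-2}|y-x|^2 .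
\end{equation}

\begin{lemma}[Trapping]\label{lem:trap}
Assume \eqref{eq:scheme}, and let $0<\eta\le\eta_0$. Suppose that for some $n$ we have $\Psi(v_n)\le\eta^2/4$ and
\begin{equation}\label{eq:trap}
2c_p\sup_{k\ge n}|r_k|+\sum_{k\ge n}\gamma_{k+1}\Big[\mathbf 1_{\{|v_k-p|\le\eta\}}\frac{(H(v_k)-h)^+}{m}+c_p\big(|r_k|+\gamma_{k+1}\big)\Big]<\frac{\eta^2}4 .
\end{equation}
Then $|v_k-p|<\eta$ for all $k\ge n$.
\end{lemma}

\begin{proof}
Since $c_p\ge1$ and $\eta^2/4\le\theta^2/64$, condition \eqref{eq:trap} implies $|r_k|<\theta^2/64$ and $\gamma_{k+1}^2<\theta^2/64$, so $|r_k|\le\theta/8$ and $\gamma_{k+1}\le\theta/8$ for all $k\ge n$.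

We argue by induction on $k$. By \eqref{eq:sublevel}, $|v_n-p|<\eta$. Suppose that $|v_j-p|<\eta$ for $n\le j\le k$. For such $j$ and for $i\in T$, the $i$th coordinate of $v_j$ is at least $3\theta/4$, that of $x_j$ is at least $5\theta/8$, that of $x_{j+1}$ is at least $5\theta/8-2\gamma_{j+1}\ge3\theta/8$, and that of $v_{k+1}=x_{k+1}-r_{k+1}$ is at least $\theta/4$. So all these points lie in $W$. By \eqref{eq:shifted}, \eqref{eq:taylor}, $|F|\le2$, the Lipschitz bound on $\nabla\Psi$, and Lemma~\ref{lem:drift},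
\begin{align*}
\Psi(x_{j+1})-\Psi(x_j)&\le\gamma_{j+1}\nabla\Psi(x_j)\cdot F(v_j)+32\theta^{-2}\gamma_{j+1}^2\\
&\le\gamma_{j+1}\nabla\Psi(v_j)\cdot F(v_j)+32\theta^{-2}\gamma_{j+1}\big(|r_j|+\gamma_{j+1}\big)\\
&\le\gamma_{j+1}\Big[\frac{(H(v_j)-h)^+}{m}+c_p\big(|r_j|+\gamma_{j+1}\big)\Big].
\end{align*}
Sum over $n\le j\le k$, and use $\Psi(x_n)\le\Psi(v_n)+c_p|r_n|$ and $\Psi(v_{k+1})\le\Psi(x_{k+1})+c_p|r_{k+1}|$. The total increase from $\Psi(v_n)$ to $\Psi(v_{k+1})$ is at most the left side of \eqref{eq:trap}, so $\Psi(v_{k+1})<\eta^2/4+\eta^2/4$. By \eqref{eq:sublevel}, $|v_{k+1}-p|<\eta$.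
\end{proof}

\section{Convergence of perturbed Euler schemes}\label{sec:euler}

The core of the proof is the following deterministic statement.

\begin{proposition}\label{prop:det}
Assume \eqref{eq:scheme}, let $t_n=\sum_{k=1}^n\gamma_k$, and suppose that $t_n\to\infty$ and
\begin{equation}\label{eq:H}
\sum_{n\ge0}t_{n+1}\gamma_{n+1}\big(|r_n|+\gamma_{n+1}\big)<\infty .
\end{equation}
Then $v_n$ converges to a point of $C$.
\end{proposition}

The weight $t_{n+1}$ in \eqref{eq:H} has a simple origin. An error made at step $k$ allows $H$ to exceed its final value at all earlier steps, and by Lemma~\ref{lem:drift} this excess feeds into $\Psi$ during the whole time $t_{k+1}$. The hypothesis $t_n\to\infty$ is needed to reach $C$: with $\varepsilon_n=0$ the scheme moves a total distance of at most $2\sum_k\gamma_k$.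

\begin{proof}
The tails $r_n$ tend to $0$, so $(x_n)$ is bounded. Since $t_{n+1}\ge\gamma_1>0$, hypothesis \eqref{eq:H} gives
\begin{equation}\label{eq:unweighted}
\sum_{n\ge0}\gamma_{n+1}\big(|r_n|+\gamma_{n+1}\big)<\infty .
\end{equation}

\emph{Step 1: $H(v_n)$ converges, with a one-sided rate.} Expanding the quadratic form in \eqref{eq:shifted},
\[
H(x_{n+1})=H(x_n)+2\gamma_{n+1}v_n^{\top}RF(v_n)+2\gamma_{n+1}r_n^{\top}RF(v_n)+\gamma_{n+1}^2H(F(v_n)).
\]
By \eqref{eq:G} the second term on the right is $\gamma_{n+1}G(v_n)$. Since $|F|\le2$, we have $|2r_n^{\top}RF(v_n)|\le4\bar m|r_n|$ and $|H(F(v_n))|\le4\bar m$. Hence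
\begin{equation}\label{eq:Hstep}
H(x_{n+1})-H(x_n)\ge\gamma_{n+1}G(v_n)-a_n,\qquad a_n=4\bar m\gamma_{n+1}\big(|r_n|+\gamma_{n+1}\big).
\end{equation}
Let $\rho_n=\sum_{k\ge n}a_k$, which is finite and tends to $0$ by \eqref{eq:unweighted}. By \eqref{eq:Hstep} and $G\ge0$, the bounded sequence $H(x_n)-\rho_n$ is nondecreasing. Let $h$ be its limit. Then $H(x_n)\to h$ and $H(x_n)\le h+\rho_n$. When $|r_n|\le1$,
\[
|H(x_n)-H(v_n)|=|r_n^{\top}R(2v_n+r_n)|\le3\bar m|r_n| .
\]
So $H(v_n)\to h$, and $(H(v_n)-h)^+\le\rho_n+3\bar m|r_n|$ for large $n$. Exchanging the order of summation,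
\[
\sum_{n\ge0}\gamma_{n+1}\rho_n=\sum_{k\ge0}a_k\sum_{n=0}^k\gamma_{n+1}=\sum_{k\ge0}a_kt_{k+1}<\infty
\]
by \eqref{eq:H}. Together with \eqref{eq:unweighted} this yields
\begin{equation}\label{eq:excess}
\sum_{n\ge0}\gamma_{n+1}\big(H(v_n)-h\big)^+<\infty .
\end{equation}

\emph{Step 2: a limit point in $C$.} Summing \eqref{eq:Hstep} gives $\sum_{n<N}\gamma_{n+1}G(v_n)\le H(x_N)-H(x_0)+\rho_0$, which is bounded in $N$. Since $\sum_n\gamma_{n+1}=\infty$, it follows that $\liminf_nG(v_n)=0$. By compactness of $\Delta$ there is a subsequence along which $G(v_n)\to0$ and $v_n\to p$ for some $p\in\Delta$. Then $G(p)=0$, so $p\in C$, and $H(p)=h$ by Step~1.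

\emph{Step 3: trapping.} Take $\Psi$, $\eta_0$ and $c_p$ for this $p$, and let $0<\eta\le\eta_0$. By \eqref{eq:unweighted}, \eqref{eq:excess} and $r_n\to0$, the left side of \eqref{eq:trap} tends to $0$ as $n\to\infty$. Along the subsequence, $\Psi(v_n)\to\Psi(p)=0$. So both hypotheses of Lemma~\ref{lem:trap} hold for some $n$, and $|v_k-p|<\eta$ for all $k\ge n$. As $\eta$ is arbitrary, $v_n\to p$.
\end{proof}

\section{The noise of the walk and the proof of Theorem~\ref{thm:A}}\label{sec:noise}

From now on $v_n=v(n)$ and $\gamma_n=1/(n+n_0)$ for $n\ge0$. Since $(n+1+n_0)v_{n+1}=(n+n_0)v_n+e_{Y_{n+1}}$,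
\[
v_{n+1}-v_n=\gamma_{n+1}\big(e_{Y_{n+1}}-v_n\big)=\gamma_{n+1}\big(F(v_n)+\varepsilon_{n+1}\big),\qquad\varepsilon_{n+1}=e_{Y_{n+1}}-\pi(v_n).
\]
In particular $|v_{n+1}-v_n|\le2\gamma_{n+1}$. We shall use
\begin{equation}\label{eq:gamma}
\gamma_k-\gamma_{k+1}=\gamma_k\gamma_{k+1},\qquad\text{hence}\qquad\sum_{k>n}\gamma_k^2\le\sum_{k\ge n}(\gamma_k-\gamma_{k+1})=\gamma_n .
\end{equation}

For a matrix $A$ we write $A_i$ for its $i$th row and $\|A\|=\max_i|A_i|$; this norm is submultiplicative, and Markov matrices have norm $1$. The conditional mean $\mathbb E[\varepsilon_{n+1}\mid\mathcal F_n]=M_{Y_n}(v_n)-\pi(v_n)$ need not be small at any $n$; it averages out only over many steps. To see this cancellation we write $\varepsilon_{n+1}$ as a martingale difference plus a nearly telescoping term. Let $\Pi(v)$ be the matrix with all rows equal to $\pi(v)$, so that $\varepsilon_{n+1}$ is the row $Y_{n+1}$ of $I-\Pi(v_n)$.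

\begin{lemma}[Poisson equation]\label{lem:poisson}
For $v\in\Delta$ the series $Q(v)=\sum_{k\ge0}\big(M(v)^k-\Pi(v)\big)$ converges, $\|Q(v)\|\le2/\kappa$, and $(I-M(v))Q(v)=I-\Pi(v)$. The matrix $A(v)=M(v)Q(v)$ satisfies $\|A(v)\|\le2/\kappa$ and $\|A(v)-A(w)\|\le\lambda|v-w|$ on $\Delta$ for a constant $\lambda$ depending only on $R$.
\end{lemma}

\begin{proof}
We drop $v$ from the notation. Row $i$ of $M^k-\Pi$ is $(e_i-\pi)M^k$, which has norm at most $2(1-\kappa)^k$ by \eqref{eq:doeblin} (with $0^0=1$). This gives convergence, the bound on $Q$, and hence the bound on $A$. Since $M\Pi=\Pi$, we have $(I-M)\sum_{k\le n}(M^k-\Pi)=I-M^{n+1}\to I-\Pi$.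

From $M\Pi=\Pi M=\Pi^2=\Pi$ we get $(M-\Pi)^k=M^k-\Pi$ for $k\ge1$ by induction. So $Q+\Pi=\sum_{k\ge0}(M-\Pi)^k=(I-M+\Pi)^{-1}$, and this inverse has norm at most $2/\kappa+1$. The entries of $M(v)$ and $\Pi(v)$ are rational functions whose denominators $N_i(v)$ and $H(v)$ are at least $m$ on the compact convex set $\Delta$, so they are Lipschitz. The identity $X^{-1}-X'^{-1}=X^{-1}(X'-X)X'^{-1}$ shows that $Q+\Pi$ is Lipschitz. Hence $Q$ is Lipschitz, and so is the product $A=MQ$ of bounded Lipschitz maps.
\end{proof}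

We recall two facts about a real square-integrable martingale $(U_k)_{k\ge n}$. If $\sup_k\mathbb E[U_k^2]<\infty$, then $U_k$ converges almost surely. \emph{Doob's inequality} states that $\mathbb E[\sup_{k\ge n}(U_k-U_n)^2]\le4\sum_{k>n}\mathbb E[(U_k-U_{k-1})^2]$. As $\mathcal F_n$ is generated by finitely many atoms, the inequality also holds conditionally on $\mathcal F_n$.

\begin{lemma}[Size of the tails]\label{lem:noise}
Almost surely $\sum_k\gamma_k\varepsilon_k$ converges. There is a deterministic constant $c_1$ such that, almost surely,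
\[
\mathbb E\Big[\sup_{k\ge n}|r_k|\ \Big|\ \mathcal F_n\Big]\le c_1n^{-1/2}\quad(n\ge1),\qquad\mathbb E\big[|r_k|\ \big|\ \mathcal F_n\big]\le c_1k^{-1/2}\quad(k\ge n\ge1).
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:poisson}, $I-\Pi=Q-A$, so
\[
\varepsilon_{k+1}=Q_{Y_{k+1}}(v_k)-A_{Y_{k+1}}(v_k)=\xi_{k+1}+A_{Y_k}(v_k)-A_{Y_{k+1}}(v_k),
\]
where $\xi_{k+1}=Q_{Y_{k+1}}(v_k)-A_{Y_k}(v_k)$. We have $|\xi_{k+1}|\le4/\kappa$, and
\[
\mathbb E[\xi_{k+1}\mid\mathcal F_k]=\sum_jM_{Y_k,j}(v_k)Q_j(v_k)-A_{Y_k}(v_k)=0 .
\]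
The remaining term would telescope if $\gamma_k$ and $v_k$ were constant, so we isolate their variations:
\begin{align*}
\gamma_{k+1}\varepsilon_{k+1}={}&\gamma_{k+1}\xi_{k+1}+\big[\gamma_kA_{Y_k}(v_k)-\gamma_{k+1}A_{Y_{k+1}}(v_{k+1})\big]\\
&+(\gamma_{k+1}-\gamma_k)A_{Y_k}(v_k)+\gamma_{k+1}\big[A_{Y_{k+1}}(v_{k+1})-A_{Y_{k+1}}(v_k)\big].
\end{align*}
Sum over $k\ge n$. The second term telescopes to $\gamma_nA_{Y_n}(v_n)$, of norm at most $2\gamma_n/\kappa$. The third and fourth terms have norms at most $(2/\kappa)(\gamma_k-\gamma_{k+1})$ and $2\lambda\gamma_{k+1}^2$, so by \eqref{eq:gamma} their sums converge absolutely and are bounded by $2\gamma_n/\kappa$ and $2\lambda\gamma_n$.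

Let $U_n=\sum_{k=1}^n\gamma_k\xi_k$. Each coordinate $U^i_n$ is a martingale with increments bounded by $4\gamma_k/\kappa$, so it is bounded in $L^2$ and converges almost surely to a limit $U^i_\infty$. Thus $\sum_k\gamma_k\varepsilon_k$ converges almost surely, and
\[
|r_n|\le|U_\infty-U_n|+c_0\gamma_n,\qquad c_0=4/\kappa+2\lambda .
\]
By Doob's inequality and \eqref{eq:gamma}, $\mathbb E[\sup_{k\ge n}(U_k^i-U^i_n)^2\mid\mathcal F_n]\le64\gamma_n/\kappa^2$. By the Cauchy--Schwarz inequality and summation over $i$, $\mathbb E[\sup_{k\ge n}|U_k-U_n|\mid\mathcal F_n]\le8d\gamma_n^{1/2}/\kappa$. For $k\ge n$ we have $|U_\infty-U_k|\le|U_\infty-U_n|+|U_k-U_n|\le2\sup_{j\ge n}|U_j-U_n|$. Since $\gamma_n\le1/n$, the first bound follows with $c_1=16d/\kappa+c_0$. The second follows by applying the first at time $k$ and conditioning on $\mathcal F_n\subset\mathcal F_k$.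
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We have $t_n=\sum_{k=1}^n(k+n_0)^{-1}\to\infty$ and $t_n\le\log(1+n/n_0)$. By Lemma~\ref{lem:noise}, \eqref{eq:scheme} holds almost surely, and
\[
\mathbb E\Big[\sum_{n\ge1}t_{n+1}\gamma_{n+1}\big(|r_n|+\gamma_{n+1}\big)\Big]\le(c_1+1)\sum_{n\ge1}\log\Big(1+\frac{n+1}{n_0}\Big)\,n^{-3/2}<\infty .
\]
So \eqref{eq:H} holds almost surely, and Proposition~\ref{prop:det} applies to almost every path.
\end{proof}

Symmetry of $R$ entered through the formula \eqref{eq:F} for $\pi$, the monotonicity \eqref{eq:G} of $H$, and the identity \eqref{eq:identity}. Positivity of $R$ gave the lower bound $m$ on all denominators and the uniform contraction \eqref{eq:doeblin}, which makes the constants in Lemma~\ref{lem:poisson} uniform up to the boundary of $\Delta$.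

\section{Growth exponents: proof of Theorem~\ref{thm:B}}\label{sec:exponents}

When $v_n$ is close to $p\in C$, the walk sits at $j$ a fraction $p_j$ of the time, and from $j$ it jumps to $i$ with probability about $R_{ji}S_i(n)/(nN_j(p))$. So $\log S_i$ should grow at rate $n^{-1}\sum_jp_jR_{ji}/N_j(p)=n^{-1}N_i(p)/H(p)$. Working with $\log S_i$ makes this precise even when $p_i=0$, because the rate does not depend on the unknown size of $S_i$. We use two standard facts. The \emph{conditional Borel--Cantelli lemma}: if $\Gamma_{k+1}\in\mathcal F_{k+1}$, then almost surely on $\{\sum_k\mathbb P(\Gamma_{k+1}\mid\mathcal F_k)=\infty\}$ infinitely many $\Gamma_k$ occur. \emph{Kronecker's lemma}: if $0<\beta_k\uparrow\infty$ and $\sum_kz_k/\beta_k$ converges, then $\beta_n^{-1}\sum_{k\le n}z_k\to0$.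

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix $i\in E$, and write $p=v(\infty)\in C$ and $h=H(p)$. Let
\[
q_k=\mathbb P(Y_{k+1}=i\mid\mathcal F_k)=\gamma_k\,\frac{R_{Y_k,i}}{N_{Y_k}(v_k)}\,S_i(k),
\]
so that $\kappa\gamma_kS_i(k)\le q_k\le\kappa^{-1}\gamma_kS_i(k)$. Since $q_k\ge\kappa S_i(0)\gamma_k$, the series $\sum_kq_k$ diverges, and $S_i(n)\to\infty$ almost surely by the conditional Borel--Cantelli lemma. Here $S_i(0)>0$ is essential: with $S_i(0)=0$ the walk would never jump to $i$.

The increment of $\log S_i$ at step $k+1$ is $\mathbf 1_{\{Y_{k+1}=i\}}\log(1+1/S_i(k))$. Hence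
\[
\log S_i(n)=\log S_i(0)+\Lambda_n+Z_n,\qquad\Lambda_n=\sum_{k<n}q_k\log\Big(1+\frac1{S_i(k)}\Big),
\]
where $Z_n$ is a martingale with $Z_0=0$.

\emph{The martingale is $o(\log n)$.} Using $\log(1+s)\le s$,
\[
\mathbb E\big[(Z_{k+1}-Z_k)^2\mid\mathcal F_k\big]\le\frac{q_k}{S_i(k)^2}\le\frac{\gamma_k}{\kappa S_i(0)} .
\]
Since $\sum_k\gamma_k/\log^2(k+2)<\infty$, the partial sums of $\sum_k(Z_{k+1}-Z_k)/\log(k+2)$ form an $L^2$-bounded martingale and converge almost surely. Kronecker's lemma gives $Z_n=o(\log n)$.

\emph{The compensator.} As $s\to\infty$, $s\log(1+1/s)\to1$. Since $S_i(k)\to\infty$, $N_j(v_k)\to N_j(p)$ for each of the finitely many $j$, and $\sum_{k<n}\gamma_k\sim\log n$,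
\[
\Lambda_n=\sum_{k<n}\gamma_k\Big(\frac{R_{Y_k,i}}{N_{Y_k}(p)}+o(1)\Big)=\sum_j\frac{R_{ji}}{N_j(p)}\sum_{k<n}\gamma_k\mathbf 1_{\{Y_k=j\}}+o(\log n).
\]
Let $\nu_j(k)$ be the number of $l$ with $0\le l<k$ and $Y_l=j$. It differs from $S_j(k)$ by at most $S_j(0)+1$, so $\gamma_k\nu_j(k)\to p_j$. Summation by parts with $\nu_j(0)=0$ and \eqref{eq:gamma} gives
\[
\sum_{k<n}\gamma_k\mathbf 1_{\{Y_k=j\}}=\gamma_n\nu_j(n)+\sum_{k=1}^n\gamma_{k-1}\,\gamma_k\nu_j(k)=(p_j+o(1))\log n .
\]
Since $N_j(p)=h$ whenever $p_j>0$, and $R$ is symmetric,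
\[
\frac{\Lambda_n}{\log n}\to\sum_jp_j\frac{R_{ji}}{N_j(p)}=\frac1h\sum_jR_{ij}p_j=\frac{N_i(p)}{h}.
\]
This is the formula for the exponent.

Finally $S_i(n)\le n+n_0$, so the exponent is at most $1$ and $N_i(p)\le h$ for all $i$. Equality holds when $p_i>0$ because $p\in C$, and therefore $\max_iN_i(p)=H(p)$.
\end{proof}

In Example~\ref{ex:segment} this excludes the limits $e_1$ and $e_2$, where one exponent would equal $3$; thus $v(\infty)\in\Sigma$, and all three exponents equal $1$.

\section{The support of the limit law}\label{sec:support}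

Near a local maximizer $p$ the term $(H-h)^+$ vanishes, so the trapping condition \eqref{eq:trap} involves only the noise. It remains to steer the walk close to $p$ at a late time $n$ and to keep the noise small afterwards. The first event lies in $\mathcal F_n$, which is why Lemma~\ref{lem:noise} was stated conditionally on $\mathcal F_n$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $p$ be a local maximizer of $H|_\Delta$, let $h=H(p)$, and let $V$ be a neighborhood of $p$. By \eqref{eq:inclusions}, $p\in C$, so Section~\ref{sec:lyapunov} applies. Choose $\eta\in(0,\eta_0]$ such that the set $\{v\in\Delta:|v-p|\le\eta\}$ is contained in $V$ and $H\le h$ on it. Then the left side of \eqref{eq:trap} equals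
\[
\Xi_n=2c_p\sup_{k\ge n}|r_k|+c_p\sum_{k\ge n}\gamma_{k+1}\big(|r_k|+\gamma_{k+1}\big).
\]
By Lemma~\ref{lem:noise}, for $n\ge1$,
\[
\mathbb E[\Xi_n\mid\mathcal F_n]\le2c_pc_1n^{-1/2}+c_p(c_1+1)\sum_{k\ge n}k^{-3/2},
\]
and this deterministic bound tends to $0$. By Markov's inequality, $\mathcal E_n=\{\Xi_n<\eta^2/4\}$ satisfies $\mathbb P(\mathcal E_n\mid\mathcal F_n)\ge\frac12$ almost surely for all large $n$.

Let $\mathcal A_n=\{\Psi(v_n)\le\eta^2/4\}\in\mathcal F_n$. Rounding each $np_i$ up or down, choose integers $l_i\ge0$ with $\sum_il_i=n$ and $|l_i-np_i|\le1$, and fix a sequence $y_1,\dots,y_n$ in $E$ in which each $i$ occurs $l_i$ times. All one-step transition probabilities are positive because $R_{ij}>0$ and $S_j(0)>0$, so $(Y_1,\dots,Y_n)=(y_1,\dots,y_n)$ with positive probability. On this event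
\[
|v_n-p|=\gamma_n\sum_i\big|S_i(0)-n_0p_i+l_i-np_i\big|\le\gamma_n(2n_0+d).
\]
Since $\Psi$ is continuous at $p$ and $\Psi(p)=0$, we get $\mathbb P(\mathcal A_n)>0$ for all large $n$.

Fix $n$ large enough for both conclusions. Then $\mathbb P(\mathcal A_n\cap\mathcal E_n)\ge\frac12\mathbb P(\mathcal A_n)>0$. On $\mathcal A_n\cap\mathcal E_n$, Lemma~\ref{lem:trap} gives $|v_k-p|<\eta$ for all $k\ge n$, so the limit $v(\infty)$ from Theorem~\ref{thm:A} satisfies $|v(\infty)-p|\le\eta$ and lies in $V$. This proves the first claim and the first inclusion. The second inclusion holds because $C^+$ is closed and contains $v(\infty)$ almost surely by Theorem~\ref{thm:B}.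
\end{proof}

The two outer sets in Theorem~\ref{thm:C} can differ. In Example~\ref{ex:saddle} the point $p=(\frac12,\frac12,0)$ lies in $C^+$, but $H=2+y^2$ on the edge $w=0$, so $p$ is not a local maximizer. The hypothesis of Corollary~\ref{cor:D} rules this out.

\begin{proof}[Proof of Corollary~\ref{cor:D}]
Let $p\in C^+$ and $v\in\Delta$. Expanding $H$ at $p$,
\[
H(v)=H(p)+2\Big(\sum_iv_iN_i(p)-H(p)\Big)+(v-p)^{\top}R(v-p).
\]
The middle term is at most $0$ because $N_i(p)\le H(p)$ for all $i$, and the last term is at most $0$ by hypothesis, as the coordinates of $v-p$ sum to $0$. So every point of $C^+$ is a global maximizer of $H|_\Delta$. With \eqref{eq:inclusions}, the global maximizers, the local maximizers and $C^+$ all coincide, and Theorem~\ref{thm:C} identifies the support with this set.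
\end{proof}

If all entries of $R$ equal $1$, then $z^{\top}Rz=(\sum_iz_i)^2$ and $H\equiv1$ on $\Delta$, which gives the example stated after Corollary~\ref{cor:D}. In Example~\ref{ex:segment}, $z^{\top}Rz=-(z_1-z_2)^2$ when $\sum_iz_i=0$, and the support of the law of $v(\infty)$ is the whole segment $\Sigma$.

\begin{thebibliography}{9}

\bibitem{vrrw}
\emph{Vertex-reinforced random walks and a conjecture of Pemantle},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.aop/1024404292}.

\end{thebibliography}
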